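\title{Non-repetitive colorings of graphs of bounded treewidth\\ need superpolynomially many colors}

\begin{abstract}
A vertex coloring of a graph is non-repetitive if no path has the color sequence of its first half equal to that of its second half. Graphs of treewidth $k$ have non-repetitive colorings with $4^k$ colors, and one may ask whether a polynomial in $k$ suffices. We show that it does not: for every $k$ some graph of treewidth at most $k$ needs at least $2^{0.3\sqrt k-1}$ colors. We also show that if only repetitions with halves of length at most $r$ are forbidden, then the number of colors needed has order exactly $k^r$ for each fixed $r$. Both lower bounds come from one statement about the sets of colors that occur infinitely often around the cliques of an infinite graph of bounded treewidth.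
\end{abstract}

\section{Introduction}

All graphs are simple, nonempty and, unless we say otherwise, finite. A path has distinct vertices. Let $c\colon V(G)\to[m]=\{1,\dots,m\}$ be a coloring of the vertices of a graph $G$. A \emph{repetition of half-length $j$} is a path $v_1v_2\cdots v_{2j}$ in $G$, with $j\ge1$, such that $c(v_i)=c(v_{j+i})$ for $i=1,\dots,j$. The coloring is \emph{non-repetitive} if it has no repetition, and the \emph{Thue number} $\pi(G)$ is the least number of colors in a non-repetitive coloring of $G$. A repetition of half-length $1$ is an edge whose ends have the same color, so non-repetitive colorings are proper. The longer repetitions are a real constraint: a proper $2$-coloring of the path on four vertices reads $xyxy$, so this path has Thue number $3$.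

A \emph{tree decomposition} of $G$ is a tree $\mathcal T$ with node set $I$, together with \emph{bags} $X_i\subseteq V(G)$ for $i\in I$, such that every vertex lies in some bag, the two ends of every edge lie together in some bag, and for every vertex $v$ the nodes $i$ with $v\in X_i$ induce a subtree of $\mathcal T$. The \emph{treewidth} $\operatorname{tw}(G)$ is the minimum, over all tree decompositions, of the largest bag size minus $1$. Edgeless graphs have treewidth $0$, trees with at least one edge have treewidth $1$, and the complete graph $K_{k+1}$ has treewidth $k$.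

K\"undgen and Pelsmajer proved that $\pi(G)\le 4^t$ for every graph $G$ of treewidth $t$. The bound is tight for $t=1$: some trees require four colors. For large $t$ the obvious lower bound is only $t+1$, given by $K_{t+1}$, and $t+1$ colors do suffice for a proper coloring. It is therefore tempting to guess that the exponential bound is far from the truth. The following question is stated as open in~\cite{note}.

\medskip
\noindent\emph{Is there a polynomial $p$ such that $\pi(G)\le p(t)$ for every graph $G$ of treewidth $t$?}
\medskip

The answer is no. To see where the colors are spent, we forbid repetitions only up to a given length. For $r\in\{1,2,\dots\}\cup\{\infty\}$, call a coloring \emph{$r$-nonrepetitive} if it has no repetition of half-length at most $r$. Thus $1$-nonrepetitive means proper, and $\infty$-nonrepetitive means non-repetitive. Let $\pi_r(G)$ be the least number of colors in an $r$-nonrepetitive coloring of $G$, and put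
\[
f_r(k)=\max\{\pi_r(G):\operatorname{tw}(G)\le k\},\qquad f=f_\infty .
\]
Each $f_r$ is nondecreasing in $k$, because the class of graphs grows with $k$, and
\begin{equation}\label{eq:trivial}
k+1\le f_r(k)\le f(k)\le 4^k .
\end{equation}
The last inequality is the theorem of K\"undgen and Pelsmajer. In the proofs we use it only to know that the maximum defining $f_r(k)$ exists.

\begin{theorem}\label{thm:main}
For all $k\ge0$ we have $f(k)\ge 2^{0.3\sqrt k-1}$. Hence there is no polynomial $p$ with $\pi(G)\le p(\operatorname{tw}(G))$ for all graphs $G$.
\end{theorem}

\begin{theorem}\label{thm:bounded}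
For every finite $r\ge1$ there is a constant $c_r>0$ such that
\[
c_rk^r\le f_r(k)\le\binom{k+r}{r}\qquad\text{for all }k\ge1 .
\]
\end{theorem}

So each additional half-length that we forbid costs exactly one more power of $k$. Since $f\ge f_r$ for every $r$, Theorem~\ref{thm:bounded} alone excludes a polynomial bound: for a polynomial of degree $d$, take $r=d+1$. Theorem~\ref{thm:main} comes from letting the half-length grow with the number of colors. We do not determine the growth of $f(k)$ between $2^{\Omega(\sqrt k)}$ and $4^k$.

The upper bound in Theorem~\ref{thm:bounded} is a greedy coloring (Section~\ref{sec:upper}). For the lower bounds we color one infinite graph, attach to each of its cliques a \emph{palette} of colors, and study how fast the palette shrinks as the clique grows (Section~\ref{sec:host}). Section~\ref{sec:two} does this by hand for $r=2$. Section~\ref{sec:key} proves the general shrinking statement, and Section~\ref{sec:iter} iterates it.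

\section{Treewidth and the upper bound}\label{sec:upper}

We need two facts about tree decompositions.

\begin{lemma}\label{lem:tw}
\begin{enumerate}
\item[(a)] In every tree decomposition of $G$, every clique of $G$ is contained in a bag.
\item[(b)] Let $\operatorname{tw}(G)\le k$, let $K$ be a clique of $G$, possibly empty, with $|K|\le k$, and let $U$ be a graph disjoint from $G$ with $\operatorname{tw}(U)\le k-|K|$. The graph obtained from $G\cup U$ by joining every vertex of $U$ to every vertex of $K$ has treewidth at most $k$.
\end{enumerate}
\end{lemma}

\begin{proof}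
(a) Let $K$ be a nonempty clique. Root the tree, let $\mathcal T_v$ be the subtree of nodes whose bags contain $v$, and call the node of $\mathcal T_v$ nearest to the root its top. Choose $v\in K$ whose top $i$ is deepest. For $u\in K$ the subtrees $\mathcal T_u$ and $\mathcal T_v$ share a node $i'$. Both $i$ and the top of $\mathcal T_u$ lie on the path from the root to $i'$, and the top of $\mathcal T_u$ is not deeper than $i$. So $i$ lies between two nodes of $\mathcal T_u$, and $u\in X_i$.

(b) Take tree decompositions of $G$ and $U$ with bags of size at most $k+1$ and $k-|K|+1$. Add $K$ to every bag of the second, and join any node of the second tree to a node $i$ of the first with $K\subseteq X_i$. The new bags have size at most $k+1$ and cover the new edges. For $v\in K$, the nodes containing $v$ are the old subtree, which contains $i$, and the whole second tree; these form a subtree.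
\end{proof}

Fix a linear order of $V(G)$. A vertex $u$ is \emph{weakly $r$-reachable} from $v$ if some path from $v$ to $u$ with at most $r$ edges has $u$ as its least vertex. In particular $v$ is weakly $r$-reachable from itself, and every other such $u$ precedes $v$. For example, order a rooted tree by increasing depth. The least vertex of a path is then its top vertex, so the vertices weakly $r$-reachable from $v$ are $v$ and its ancestors within distance $r$, at most $r+1=\binom{1+r}{r}$ vertices. The general bound is the following.

\begin{theorem}[Grohe, Kreutzer, Rabinovich, Siebertz and Stavropoulos \cite{GKRSS}]\label{thm:wcol}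
A graph of treewidth at most $k$ has a linear vertex order such that, for every vertex $v$, at most $\binom{k+r}{r}$ vertices, including $v$, are weakly $r$-reachable from $v$.
\end{theorem}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:bounded}]
Color the vertices in increasing order, giving each vertex $v$ a color different from those of the other vertices weakly $r$-reachable from $v$. There are at most $\binom{k+r}{r}-1$ of these and they are already colored, so $\binom{k+r}{r}$ colors suffice. Suppose that $v_1\cdots v_{2j}$ is a repetition with $j\le r$. Let $u$ be its least vertex and $u'$ the vertex at the same position in the other half. The subpath from $u'$ to $u$ has $j\le r$ edges and least vertex $u$. So $u$ is weakly $r$-reachable from $u'$, and $c(u)\ne c(u')$, a contradiction.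
\end{proof}

\section{The host graph and its palettes}\label{sec:host}

To prove a lower bound we must find a repetition in every coloring with few colors. This means choosing vertices of prescribed colors, adjacent to prescribed vertices and distinct from the vertices already chosen. We make these choices routine by passing to an infinite graph in which every small clique has as rich a neighborhood as the treewidth allows, infinitely many times over.

Fix $r\in\{1,2,\dots\}\cup\{\infty\}$ and $k\ge1$, and put $m=f_r(k)$. For $0\le j\le k$ fix a graph $U_j$ with $\operatorname{tw}(U_j)\le j$ and $\pi_r(U_j)=f_r(j)$. Let $H_0$ be a single vertex. Obtain $H_{n+1}$ from $H_n$ by adding, for every clique $K$ of $H_n$ with $|K|\le k$, including $K=\emptyset$, a new copy of $U_{k-|K|}$ with all its vertices joined to all vertices of $K$. Adding the copies one at a time and applying Lemma~\ref{lem:tw}(b), we get $\operatorname{tw}(H_n)\le k$ for all $n$. The \emph{host graph} is $H=\bigcup_nH_n$.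

\begin{lemma}\label{lem:compact}
The graph $H$ has an $r$-nonrepetitive coloring $c\colon V(H)\to[m]$.
\end{lemma}

\begin{proof}
Form a rooted tree whose nodes at depth $n+1$ are the $r$-nonrepetitive colorings $V(H_n)\to[m]$; the parent of a coloring of $H_n$ is its restriction to $H_{n-1}$, and the colorings of $H_0$ hang from a root. Every level is finite, and it is nonempty because $\pi_r(H_n)\le f_r(k)=m$. K\"onig's lemma states that an infinite rooted tree with finite levels has an infinite path from the root. The colorings along such a path extend one another and define $c$. A repetition in $H$ is a finite path, so it would lie in some $H_n$.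
\end{proof}

Fix such a coloring $c$. For a clique $K$ of $H$ with $|K|\le k$, let $N(K)$ be the set of vertices outside $K$ that are adjacent to all vertices of $K$, so that $N(\emptyset)=V(H)$. The \emph{palette} of $K$ is
\[
P(K)=\{x\in[m]: \text{infinitely many vertices of $N(K)$ have color }x\}.
\]
If $x\in P(K)$, then we can choose a vertex of $N(K)$ of color $x$ outside any given finite set; we call this choosing a \emph{fresh} vertex. For $u\in N(K)$ we write $K+u$ for the clique $K\cup\{u\}$.

\begin{lemma}\label{lem:palette}
Let $K\subseteq K'$ be cliques of $H$ with at most $k$ vertices. Then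
\begin{enumerate}
\item[(a)] $N(K')\subseteq N(K)$ and $P(K')\subseteq P(K)$;
\item[(b)] $|P(K)|\ge f_r(k-|K|)$, and in particular $P(K)\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
A vertex outside $K'$ adjacent to all of $K'$ is outside $K$ and adjacent to all of $K$, which gives (a). For (b), note that $K$ is a clique of $H_n$ for all large $n$, so $N(K)$ contains infinitely many disjoint copies of $U_{k-|K|}$, one from each late stage. The colors outside $P(K)$ occur on finitely many vertices of $N(K)$ altogether. Hence some copy uses only colors of $P(K)$. The restriction of $c$ to this copy is $r$-nonrepetitive, so it uses at least $f_r(k-|K|)$ colors.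
\end{proof}

Palettes shrink as cliques grow, but they cannot shrink below $f_r(k-|K|)$. Every lower bound in this paper shows that palettes are forced to shrink fast, and concludes that $m$ is much larger than $f_r$ at a smaller argument.

\section{Repetitions on four vertices}\label{sec:two}

The simplest instance uses only properness. Let $K$ be a clique with $|K|<k$, and let $v\in N(K)$ have a color in $P(K)$. No neighbor of $v$ has the color $c(v)$, so $c(v)\in P(K)\setminus P(K+v)$. Building a clique of size $k$ in this way loses one color per vertex and ends with a nonempty palette. This recovers $m\ge k+1$. Once repetitions of half-length $2$ are forbidden, a well-chosen $v$ loses many colors at once.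

\begin{proposition}\label{prop:two}
If $r\ge2$ and $k\ge1$, then $f_r(k)\ge\binom{k+2}{2}$. In particular $f_2(k)=\binom{k+2}{2}$.
\end{proposition}

\begin{proof}
Let $S$ be a clique of $H$ with $s=|S|<k$, and put $h=k-s$. We find $v\in N(S)$ with $|P(S)\setminus P(S+v)|\ge h+1$. Choose $w_1,\dots,w_h$ in turn, where $w_t$ lies in $N(S\cup\{w_1,\dots,w_{t-1}\})$ and has a color in the palette of that clique. Then $Q=S\cup\{w_1,\dots,w_h\}$ is a clique of size $k$. Let $x\in P(Q)$ and let $v\in N(Q)$ have color $x$. The colors $x,c(w_1),\dots,c(w_h)$ lie in $P(S)$ by Lemma~\ref{lem:palette}(a), and they are distinct because $v,w_1,\dots,w_h$ are pairwise adjacent. We have $x\notin P(S+v)$ by properness. Suppose that $c(w_t)\in P(S+v)$. Choose a fresh $y\in N(Q)$ of color $x$ and then a fresh $w'\in N(S+v)$ of color $c(w_t)$. The path $y,w_t,v,w'$ has colors $x,c(w_t),x,c(w_t)$, which is a repetition of half-length $2$. So all $h+1$ colors are lost.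

Start from $S=\emptyset$ and add such a vertex $k$ times. The losses are at least $k+1,k,\dots,2$, and the final palette is nonempty, so $m\ge(k+1)+k+\dots+2+1=\binom{k+2}{2}$. The last statement follows from the upper bound of Section~\ref{sec:upper}.
\end{proof}

In this proof, $h$ vertices $w_t$ of distinct colors are joined to one vertex $v$, and each $w_t$ has a second neighbor $y$ with the color of $v$. To use repetitions of half-length $a+1$, we want a tree-like arrangement of depth $a$ and branching $h$, in which $h^a$ vertices $w$ of distinct colors are joined to one vertex $v$ by paths $w,z_1,\dots,z_a=v$. Each level needs a clique with $h$ new vertices that have a common neighbor, so the arrangement should cost only about $ah$ in treewidth. If some second path $w,y_a,\dots,y_1$ has $c(y_j)=c(z_j)$ for all $j$, then a fresh neighbor $w'$ of $v$ of color $c(w)$ would complete the repetition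
\begin{equation}\label{eq:rep}
y_1,\dots,y_a,\,w,\;z_1,\dots,z_a,\,w' ;
\end{equation}
see Figure~\ref{fig:fan}. So $v$ would lose about $h^a$ colors, and summing such losses suggests a bound of order $k^{a+1}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\draw (3,0.5)--(4.5,1);
\draw (3,-0.5)--(4.5,-1);
\draw (3,-1.5)--(4.5,-1);
\draw (4.5,-1)--(6,0);
\draw[very thick] (0,1.5)--(1.5,1.5)--(3,1.5)--(4.5,1)--(6,0)--(7.5,0);
\fill (0,1.5) circle (2.2pt) node[above=2pt] {$y_1$} node[below=2pt] {$x_1$};
\fill (1.5,1.5) circle (2.2pt) node[above=2pt] {$y_2$} node[below=2pt] {$x_2$};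
\fill (3,1.5) circle (2.2pt) node[above=2pt] {$w$} node[below=2pt] {$x$};
\fill (4.5,1) circle (2.2pt) node[above=2pt] {$z_1$} node[below=2pt] {$x_1$};
\fill (6,0) circle (2.2pt) node[above right=0pt] {$z_2=v$} node[below=2pt] {$x_2$};
\fill (7.5,0) circle (2.2pt) node[above=2pt] {$w'$} node[below=2pt] {$x$};
\fill (3,0.5) circle (2.2pt);
\fill (3,-0.5) circle (2.2pt);
\fill (3,-1.5) circle (2.2pt);
\fill (4.5,-1) circle (2.2pt);
\end{tikzpicture}
\caption{Four vertices of distinct colors (third column) are joined to one vertex $v$ by paths with two edges. Names are above the vertices and colors below; other edges are omitted. If one of the four, $w$, starts a second path $w,y_2,y_1$ with the colors of $z_2,z_1$, then a neighbor $w'$ of $v$ with the color of $w$ completes the bold repetition $x_1x_2x\,x_1x_2x$.}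
\label{fig:fan}
\end{figure}

Two difficulties appear when $a\ge2$. First, $y_a$ is a neighbor of $w$ with the color of $v$, but $v$ is no longer a neighbor of $w$, so its color is drawn from the palette of a clique that need not contain $w$. Nothing guarantees that this color is available next to $w$. We argue by contradiction: if palettes shrink slowly, then palettes at different places nearly coincide. Second, the two paths grow out of $w$ in opposite color order. The $z$-path fixes the colors $c(z_1),c(z_2),\dots$ in this order, while the $y$-path needs $c(z_a)$ first. When we choose $z_1$, we do not yet know from which vertex $y_2$ its color will have to be reached. We therefore treat the colors not yet chosen as random, and keep the expected number of failures small at each step.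

\section{Palettes must shrink}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $r\in\{2,3,\dots\}\cup\{\infty\}$, $k\ge1$ and $m=f_r(k)$. Let $a\ge1$ and $h\ge2$ be integers with $a+1\le r$, let $\mu>0$ be real, and put $J=a(h-1)+1$. Assume
\begin{equation}\label{eq:hyp}
2J\le k,\qquad h^a\le \frac m2,\qquad \mu J\le \frac m2,\qquad 2h\mu<m .
\end{equation}
Put $\beta=2a\mu/m$ and $q=(1-2h\mu/m)^{-1}$. If
\begin{equation}\label{eq:gain}
h^a(1-\beta q^a)>\mu ,
\end{equation}
then $f_r(k-2J)<m-\mu J$.
\end{proposition}

Here $\mu$ is the number of colors that one vertex is allowed to lose, and $\beta q^a$ bounds the fraction of the $h^a$ vertices $w$ for which the second path is missing. Condition~\eqref{eq:gain} says that the remaining vertices $w$ force a loss larger than $\mu$.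

Throughout this section $H$, $c$, $N$ and $P$ are as in Section~\ref{sec:host}. We assume \eqref{eq:hyp} and
\begin{equation}\label{eq:slow}
f_r(k-2J)\ge m-\mu J ,
\end{equation}
and we show that \eqref{eq:gain} fails.

\subsection{Saturated cliques}

Call a clique of $H$ \emph{admissible} if it has at most $2J$ vertices. Since $2J\le k$, its palette is defined. Assumption~\eqref{eq:slow} limits the total loss along an admissible clique to $\mu J$, but a single vertex might still account for all of it. We want cliques beyond which \emph{every} added vertex loses at most $\mu$ colors. If a clique has an extension that loses more than $\mu$ per vertex, we pass to that extension; since the total loss is at most $\mu J$, this cannot use up many vertices. A potential function makes this precise. For admissible $K$ put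
\[
\delta(K)=m-|P(K)|,\qquad \varphi(K)=\delta(K)-\mu|K| ,
\]
and call an admissible clique $Q$ \emph{saturated} if $\varphi(Q')\le\varphi(Q)$ for all admissible $Q'\supseteq Q$.

\begin{lemma}\label{lem:sat}
Let $K\subseteq K'$ be admissible cliques.
\begin{enumerate}
\item[(a)] $0\le\delta(K)\le\mu J$, and $|P(K)|\ge m/2$.
\item[(b)] If $\varphi(K)\ge-s\mu$, then $|K|\le J+s$.
\item[(c)] $\varphi(K')\ge\varphi(K)-\mu|K'\setminus K|$.
\item[(d)] There is a saturated clique $Q\supseteq K$ with $\varphi(Q)\ge\varphi(K)$.
\item[(e)] If $K$ is saturated, then $|P(K)\setminus P(K')|\le\mu|K'\setminus K|$.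
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:palette}(b), monotonicity of $f_r$, \eqref{eq:slow} and $\mu J\le m/2$, we have $|P(K)|\ge f_r(k-2J)\ge m-\mu J\ge m/2$.

(b) We have $\mu|K|=\delta(K)-\varphi(K)\le\mu J+s\mu$.

(c), (e) Since $P(K')\subseteq P(K)$,
\[
0\le|P(K)\setminus P(K')|=\delta(K')-\delta(K)=\varphi(K')-\varphi(K)+\mu|K'\setminus K| .
\]
The left inequality is (c). If $K$ is saturated, then $\varphi(K')-\varphi(K)\le0$, which gives (e).

(d) The function $\varphi$ takes finitely many values, since $\delta(K)$ and $|K|$ are bounded integers. Let $Q$ maximize $\varphi$ among the admissible cliques containing $K$. Every admissible $Q'\supseteq Q$ contains $K$, so $Q$ is saturated.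
\end{proof}

Every admissible clique of size $2J$ is saturated for want of extensions, so saturation is useful only together with the size bound (b). By (d), fix a saturated clique $S$ with $\varphi(S)\ge\varphi(\emptyset)=\delta(\emptyset)\ge0$. By (b), $|S|\le J$, so $S+u$ is admissible for $u\in N(S)$, and (e) gives
\begin{equation}\label{eq:one}
|P(S)\setminus P(S+u)|\le\mu\qquad\text{for all }u\in N(S).
\end{equation}
Thus next to any vertex of $N(S)$, and again inside $N(S)$, all but $\mu$ colors of $P(S)$ are available. This answers the first difficulty. Call a set $E$ of colors \emph{large} if $E\subseteq P(S)$ and $|E|\ge m/2$. By Lemma~\ref{lem:palette}(a) and Lemma~\ref{lem:sat}(a), the palette of every admissible clique containing $S$ is large.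

\subsection{Words readable from a vertex}

For each $w\in N(S)$ we fix in advance a finite supply of candidates for the second path. This makes it well defined, before any $z$-path is built, which color sequences succeed, and it leaves only finitely many vertices for the $z$-path to avoid. Words of length $a$ are written $x_ax_{a-1}\cdots x_1$ with decreasing indices, because $x_j$ will be the common color of $y_j$ and $z_j$ in \eqref{eq:rep}.

Define the words \emph{readable from $w$}, and a vertex $y_w(\mathbf x)\in N(S)$ for each such word $\mathbf x$, by induction on the length. The empty word is readable, with $y_w(\emptyset)=w$. Let $\mathbf x$ be readable of length less than $a$, and put $u=y_w(\mathbf x)$. The word $\mathbf xx$ is readable if and only if $x\in P(S+u)$. In that case let $y_w(\mathbf xx)$ be a vertex of $N(S+u)$ of color $x$ that differs from $y_w(\mathbf x')$ for every prefix $\mathbf x'$ of $\mathbf x$, including $\emptyset$ and $\mathbf x$. Let $L(w)$ be the set of readable words of length $a$, and let $Y(w)$ be the finite set of all vertices $y_w(\mathbf x)$; it contains $w$. By construction, if $x_a\cdots x_1\in L(w)$,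 then the vertices $y_j=y_w(x_a\cdots x_j)$ form a path $w,y_a,\dots,y_1$ inside $Y(w)$ with $c(y_j)=x_j$.

For nonempty sets $E_a,\dots,E_1\subseteq[m]$, let $b_w(E_a,\dots,E_1)$ be the fraction of words $x_a\cdots x_1\in E_a\times\dots\times E_1$ that are not in $L(w)$. A color $x$ in place of a set stands for $\{x\}$. Splitting the words by their letter at position $i$ gives
\begin{equation}\label{eq:avg}
b_w(E_a,\dots,E_i,\dots,E_1)=\frac1{|E_i|}\sum_{x\in E_i}b_w(E_a,\dots,E_{i+1},x,E_{i-1},\dots,E_1).
\end{equation}

\begin{lemma}\label{lem:read}
If $w\in N(S)$ and $E_a,\dots,E_1$ are large, then $b_w(E_a,\dots,E_1)\le\beta$.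
\end{lemma}

\begin{proof}
Choose $X_j\in E_j$ uniformly and independently. If $X_a\cdots X_1\notin L(w)$, there is a $j$ such that $X_a\cdots X_{j+1}$ is readable and $X_a\cdots X_j$ is not. Fix $j$ and condition on a readable value $\mathbf x$ of $X_a\cdots X_{j+1}$, with $u=y_w(\mathbf x)\in N(S)$. The longer word is unreadable only if $X_j\in P(S)\setminus P(S+u)$, because $E_j\subseteq P(S)$. By \eqref{eq:one} this has probability at most $\mu/|E_j|\le2\mu/m$. Summing over the $a$ values of $j$ gives $2a\mu/m=\beta$.
\end{proof}

\subsection{Fans}

Let $0\le i\le a$. A \emph{fan of depth $i$} consists of a vertex $z$, the \emph{apex}; a set $W\subseteq N(S)$ of $h^i$ \emph{leaves} with pairwise distinct colors in $P(S)$; and for each leaf $w$ a path $w=z_0(w),z_1(w),\dots,z_i(w)=z$ in $H$ with $z_1(w),\dots,z_i(w)\notin Y(w)$. Its \emph{failure} with respect to large sets $E_a,\dots,E_{i+1}$ is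
\[
\sum_{w\in W}b_w\bigl(E_a,\dots,E_{i+1},c(z_i(w)),\dots,c(z_1(w))\bigr).
\]
This is the expected number of leaves whose word is unreadable when the last $i$ letters are read off the path and the first $a-i$ letters are still random.

A fan of depth $i$ is built from $h$ fans of depth $i-1$ and a common neighbor of their apexes. The induction must therefore control three things. The apexes must form a clique, so we prescribe a clique $K$ to which the apex is adjacent. The leaf colors of different fans must differ, so we prescribe a forbidden set $F$. And the color of the new apex must be available next to all $h$ old apexes while not raising the failure much.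

The third point decides where the set $E_i$ comes from. It must be named before the fans of depth $i-1$ are built, since their failure is measured against it. The colors actually available form the palette $C$ of a clique containing the $h$ apexes, which is known only afterwards. Restricting an average of nonnegative terms from $E_i$ to $C$ costs a factor $|E_i|/|C|$. With $E_i=P(S)$, Lemma~\ref{lem:sat}(e) bounds the missing colors only by $2J\mu$, which may be a constant fraction of $m$, and we would lose a constant factor at each of the $a$ levels. So at each level we saturate again and let $E_i$ be the palette of the new saturated clique. Then at most $h\mu$ colors are missing, and the factor is $q$. The lower bound on $\varphi$ in the next lemma keeps these cliques admissible.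

\begin{lemma}\label{lem:fan}
Let $0\le i\le a$. Let $K\supseteq S$ be an admissible clique with $\varphi(K)\ge-(a-i)(h-1)\mu$, let $F\subseteq[m]$ with $|F|\le h^a-h^i$, and let $E_a,\dots,E_{i+1}$ be large. Then there is a fan of depth $i$ with apex in $N(K)$, with no leaf color in $F$, and with failure at most $h^i\beta q^i$ with respect to $E_a,\dots,E_{i+1}$.
\end{lemma}

\begin{proof}
We use induction on $i$. Let $i=0$. Since $|P(K)|\ge m/2\ge h^a>|F|$, there is a vertex $w\in N(K)\subseteq N(S)$ with color in $P(K)\setminus F\subseteq P(S)\setminus F$. Let $w$ be the apex and the only leaf. The failure is at most $\beta$ by Lemma~\ref{lem:read}.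

Let $i\ge1$. By Lemma~\ref{lem:sat}(d) and (b) there is a saturated clique $Q\supseteq K$ with
\[
\varphi(Q)\ge-(a-i)(h-1)\mu,\qquad |Q|\le J+(a-i)(h-1).
\]
Put $E_i=P(Q)$, which is large, and $Q_0=Q$. For $t=1,\dots,h$ in turn, apply the case $i-1$ to the clique $Q_{t-1}$, the forbidden set $F\cup c(W^1)\cup\dots\cup c(W^{t-1})$ and the sets $E_a,\dots,E_i$. This gives a fan with leaf set $W^t$ and apex $z^t\in N(Q_{t-1})$, and we put $Q_t=Q_{t-1}+z^t$. The hypotheses hold for each $t\le h$:
\begin{itemize}
\item the forbidden set has size at most $h^a-h^i+(h-1)h^{i-1}=h^a-h^{i-1}$;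
\item $|Q_t|\le J+(a-i)(h-1)+h\le J+(a-1)(h-1)+h=2J$, so $Q_0,\dots,Q_h$ are admissible, which is the reason for the value of $J$;
\item $\varphi(Q_{t-1})\ge\varphi(Q)-(t-1)\mu\ge-(a-i+1)(h-1)\mu$ by Lemma~\ref{lem:sat}(c).
\end{itemize}
Let $W=W^1\cup\dots\cup W^h$. The choice of the forbidden sets makes all leaf colors distinct, so $W$ has $h^i$ vertices with distinct colors in $P(S)\setminus F$.

Let $C=P(Q_h)\subseteq E_i$. Since $Q$ is saturated, $|E_i\setminus C|\le h\mu$ by Lemma~\ref{lem:sat}(e). With $|E_i|\ge m/2$ and $2h\mu<m$ this gives $|C|/|E_i|\ge1-2h\mu/m=1/q>0$. For $x\in E_i$ put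
\[
B(x)=\sum_{w\in W}b_w\bigl(E_a,\dots,E_{i+1},x,c(z_{i-1}(w)),\dots,c(z_1(w))\bigr)\ge0 .
\]
By \eqref{eq:avg}, the average of $B$ over $E_i$ is the sum of the failures of the $h$ fans, which is at most $h\cdot h^{i-1}\beta q^{i-1}$. Hence some $x\in C$ satisfies
\[
B(x)\le\frac1{|C|}\sum_{x'\in C}B(x')\le\frac{|E_i|}{|C|}\cdot\frac1{|E_i|}\sum_{x'\in E_i}B(x')\le h^i\beta q^i .
\]
Since $x\in P(Q_h)$, there is a vertex $z\in N(Q_h)\subseteq N(K)$ of color $x$ that lies on none of the paths of the $h$ fans and in none of the sets $Y(w)$, $w\in W$. It is adjacent to $z^1,\dots,z^h$, so setting $z_i(w)=z$ extends every path. The resulting fan has failure $B(x)$.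
\end{proof}

\subsection{The repetition}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Apply Lemma~\ref{lem:fan} with $i=a$, $K=S$ and $F=\emptyset$; the condition on $\varphi$ reads $\varphi(S)\ge0$. We obtain a fan with $h^a$ leaves and apex $v\in N(S)$. No letter is random any more: the term of the failure belonging to $w$ is $0$ if $c(z_a(w))\cdots c(z_1(w))\in L(w)$, in which case we call $w$ \emph{good}, and it is $1$ otherwise. So at least $h^a(1-\beta q^a)$ leaves are good.

Let $w$ be a good leaf, write $z_j=z_j(w)$, and let $w,y_a,\dots,y_1$ be the path in $Y(w)$ with $c(y_j)=c(z_j)$. Suppose that $c(w)\in P(S+v)$. Choose $w'\in N(S+v)$ of color $c(w)$, different from $w$ and from all $y_j$ and $z_j$. The sequence \eqref{eq:rep} is a path on $2(a+1)$ vertices: the $z_j$ avoid $Y(w)$, which contains $w$ and the $y_j$, and $w'$ is adjacent to $z_a=v$. Both halves have the colors $c(z_1),\dots,c(z_a),c(w)$. This is a repetition of half-length $a+1\le r$, which contradicts the choice of $c$.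

Hence the colors of the good leaves, which are distinct elements of $P(S)$, lie in $P(S)\setminus P(S+v)$. This set has at most $\mu$ elements by \eqref{eq:one}. So $h^a(1-\beta q^a)\le\mu$, and \eqref{eq:gain} fails.
\end{proof}

\section{Iterating the loss}\label{sec:iter}

Proposition~\ref{prop:key} trades $2J\le2ah$ units of treewidth for $\mu J$ colors, where $J$ is of order $ah$. To keep $q^a$ bounded and $\beta$ small we need $ah\mu$ to be at most a small multiple of $m$, so one application can lose at most a constant fraction of the colors. To lose that much we take $\mu$ of order $m/(ah)$, and \eqref{eq:gain} then asks that $h^a$ be at least of this order. It remains to make the cost $ah$ small. If $a$ is free, take $h=2$ and $a$ near $\log_2m$. If $a=r-1$ is fixed, take $h$ of order $m^{1/r}$. In both cases we use Bernoulli's inequality in the form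
\begin{equation}\label{eq:bern}
\Bigl(1-\frac1{2n}\Bigr)^{n}\ge\frac12\qquad(n\ge1).
\end{equation}

\subsection{Unbounded half-length}

\begin{lemma}\label{lem:step1}
Let $m=f(k)\ge4$ and $\ell=\lfloor\log_2m\rfloor$. If $2\ell\le k$, then $f(k)>\frac87f(k-2\ell)$.
\end{lemma}

\begin{proof}
Apply Proposition~\ref{prop:key} with $r=\infty$, $h=2$, $a=\ell-1\ge1$ and $\mu=m/(8a)$, so that $J=a+1=\ell$. From $2^\ell\le m<2^{\ell+1}$ we get $m/4<2^a\le m/2$. Also $\mu J=m(a+1)/(8a)\le m/4$ and $2h\mu=m/(2a)<m$, so \eqref{eq:hyp} holds. Further $\beta=1/4$, and $q^a=(1-\frac1{2a})^{-a}\le2$ by \eqref{eq:bern}. Hence $2^a(1-\beta q^a)\ge2^a/2>m/8\ge\mu$, which is \eqref{eq:gain}. The proposition gives $f(k-2\ell)<m\bigl(1-\frac{a+1}{8a}\bigr)<\frac78m$.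
\end{proof}

Each application gains a factor $8/7$ and costs about $2\log_2f(k)$ in treewidth. So $\log f(k)$ is at least of order $k/\log f(k)$, which is where $\sqrt k$ comes from.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $k\le2$ we have $0.3\sqrt k-1<0$ and $f(k)\ge1$. Let $k\ge3$ and $L=\lfloor\log_2f(k)\rfloor$; then $L\ge2$ because $f(k)\ge k+1\ge4$. Let $T=\lfloor k/(2L)\rfloor$ and $k_t=k-2Lt$ for $0\le t\le T$. For $t<T$ we have $k_t\ge2L\ge4$, so $f(k_t)\ge5$. By monotonicity $\ell_t=\lfloor\log_2f(k_t)\rfloor\le L$, so $2\ell_t\le k_t$. Lemma~\ref{lem:step1} and monotonicity give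
\[
f(k_t)>\tfrac87f(k_t-2\ell_t)\ge\tfrac87f(k_{t+1}),
\]
and therefore $f(k)\ge(8/7)^Tf(k_T)\ge(8/7)^T$. From $\ln(8/7)=-\ln(1-\frac18)>\frac18$ and $\ln2<0.694$ we get $\log_2(8/7)>0.18$. Since $f(k)<2^{L+1}$,
\[
L+1>0.18\,T>0.18\Bigl(\frac k{2L}-1\Bigr).
\]
Multiplying by $L$ gives $L^2+1.18L>0.09k$, so $(L+1)^2>0.09k$. Thus $L>0.3\sqrt k-1$ and $f(k)\ge2^L>2^{0.3\sqrt k-1}$.

Now suppose that $\pi(G)\le p(\operatorname{tw}(G))$ for all $G$. If $\operatorname{tw}(G)\le k$, then the disjoint union $G'$ of $G$ and $K_{k+1}$ has treewidth exactly $k$, by Lemma~\ref{lem:tw}(b) with $K=\emptyset$ and by Lemma~\ref{lem:tw}(a). Hence $\pi(G)\le\pi(G')\le p(k)$, and so $f(k)\le p(k)$ for all $k$. As $2^{0.3\sqrt k-1}$ exceeds every polynomial for large $k$, the function $p$ is not a polynomial.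
\end{proof}

\subsection{Bounded half-length}

Fix a finite $r\ge2$ and put $a=r-1$, $m_*=2r\cdot2^r$ and $\kappa=1/(r2^{r+2})$. For $m\ge m_*$ let
\[
h(m)=\bigl\lfloor(m/2r)^{1/r}\bigr\rfloor\ge2,\qquad J(m)=a\,(h(m)-1)+1 .
\]
Then $J(m)\le a\,h(m)\le r\,m^{1/r}$.

\begin{lemma}\label{lem:step2}
Let $m=f_r(k)\ge m_*$ and $J=J(m)$. If $2J\le k$, then $f_r(k-2J)<(1-\kappa)f_r(k)$.
\end{lemma}

\begin{proof}
Apply Proposition~\ref{prop:key} with $h=h(m)$ and $\mu=h^a/2$, and use $h^r\le m/(2r)$ throughout. We have $h^a\le h^r/2\le m/2$, and $\mu J\le\frac12h^a\cdot ah=\frac12ah^r\le m/4$, and $2h\mu/m=h^r/m\le\frac1{2r}<1$. So \eqref{eq:hyp} holds, and $q^a\le(1-\frac1{2r})^{-r}\le2$ by \eqref{eq:bern}. Further $\beta=ah^a/m=ah^r/(hm)\le a/(2rh)<1/4$. Thus $\beta q^a<1/2$ and $h^a(1-\beta q^a)>h^a/2=\mu$, which is \eqref{eq:gain}. The proposition gives $f_r(k-2J)<m-\mu J$. Finally $J\ge(h-1)+1=h$, and $h\ge\frac12(m/2r)^{1/r}$ because $\lfloor\xi\rfloor\ge\xi/2$ for $\xi\ge1$. Hence $\mu J\ge h^r/2\ge2^{-r}m/(4r)=\kappa m$.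
\end{proof}

As the number of colors falls geometrically, so does the cost $2J$, and the total cost is of order $m^{1/r}$.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:bounded}]
For $r=1$ take $c_1=1$, by \eqref{eq:trivial}. Let $r\ge2$, $k\ge1$ and $m=f_r(k)$. Put $k_0=k$. Given $k_t$, let $m_t=f_r(k_t)$; if $m_t\ge m_*$ and $J_t=J(m_t)$ satisfies $2J_t\le k_t$, put $k_{t+1}=k_t-2J_t$, and otherwise stop. The integers $k_t\ge0$ decrease strictly, so the process stops at some $T$. By Lemma~\ref{lem:step2}, $m_t\le(1-\kappa)^tm$ for $t\le T$. At the last step either $m_T<m_*$, and then $k_T<m_*$ because $m_T\ge k_T+1$, or $k_T<2J_T\le2r\,m_T^{1/r}\le2r\,m^{1/r}$. Using $2J_t\le2r\,m_t^{1/r}$ and $m\ge1$, we obtain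
\[
k=k_T+\sum_{t<T}2J_t\le m_*+2r\,m^{1/r}\Bigl(1+\sum_{t\ge0}(1-\kappa)^{t/r}\Bigr)\le C_r\,m^{1/r},
\]
where $C_r=m_*+2r\bigl(1+\frac1{1-(1-\kappa)^{1/r}}\bigr)$. Hence $f_r(k)\ge(k/C_r)^r$, and we take $c_r=C_r^{-r}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GKRSS}
Grohe, Kreutzer, Rabinovich, Siebertz and Stavropoulos,
\emph{Coloring and covering nowhere dense graphs},
SIAM J. Discrete Math., 2018.

\bibitem{note}
\emph{Non-Repetitive Coloring Of Graphs},
\texttt{https://gilbert.maystre.ch/assets/}\allowbreak\texttt{gmaystre\_non\_repetitive\_coloring.pdf}.

\end{thebibliography}
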